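\title{The real pair $(c_0,\ell_1)$ fails the Bishop--Phelps--Bollob\'as property for operators}

\begin{abstract}
We show that the pair $(c_0,\ell_1)$ of real Banach spaces does not have the Bishop--Phelps--Bollob\'as property for operators. The number $\eta(\varepsilon)$ required by the definition exists for no $\varepsilon\in(0,1)$ and for every $\varepsilon>1$. For real scalars, the pair $(\mathcal C_0(L),L_1(\mu))$ has the property if and only if $L$ is finite or $L_1(\mu)$ is finite-dimensional. The counterexample is a finite matrix, obtained by evaluating a truncated noise kernel on the cube $\{-1,1\}^M$ at polynomially many random points.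
\end{abstract}

\section{Introduction}\label{sec:intro}

For a real or complex Banach space $X$ we write $B_X$ for the closed unit ball and $S_X$ for the unit sphere, and $L(X,Y)$ is the space of bounded linear operators from $X$ to $Y$ with the operator norm. For a locally compact Hausdorff space $L$, $\mathcal C_0(L)$ is the space of continuous scalar functions vanishing at infinity, with the supremum norm. We index the coordinates of $c_0$ by $0,1,2,\dots$ and those of $\ell_1$ by $1,2,\dots$, and $e_i$ denotes the $i$-th unit vector.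

\begin{definition}\label{def:bpb}
Let $X,Y$ be Banach spaces and $\varepsilon,\eta>0$. We say that $\eta$ \emph{works for} $\varepsilon$ if, whenever $T\in S_{L(X,Y)}$ and $x_0\in S_X$ satisfy $\|Tx_0\|>1-\eta$, there exist $S\in S_{L(X,Y)}$ and $u_0\in S_X$ such that
\[
\|Su_0\|=1,\qquad \|u_0-x_0\|<\varepsilon,\qquad \|S-T\|<\varepsilon .
\]
The pair $(X,Y)$ has the \emph{Bishop--Phelps--Bollob\'as property for operators} (BPBp) if for every $\varepsilon>0$ some $\eta=\eta(\varepsilon)>0$ works for $\varepsilon$.
\end{definition}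

If $\eta$ works for $\varepsilon$, then every smaller $\eta$ works for every larger $\varepsilon$. The BPBp implies that the operators attaining their norm are dense in $L(X,Y)$, and it adds two requirements: the new operator attains its norm close to the given point $x_0$, and $\eta$ does not depend on $T$. When $X$ and $Y$ are finite-dimensional both come for free. If no $\eta$ works for $\varepsilon$, take bad pairs $(T_k,x_k)$ with $\|T_kx_k\|\to1$; a subsequence converges to some $(T,x)$ with $\|Tx\|=1$, and $S=T$, $u_0=x$ serve $(T_k,x_k)$ for large $k$. This argument gives no control of $\eta$ as the dimensions grow.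

For a complex Banach space $Y$ the $\mathbb C$-modulus of convexity is
\[
\delta_Y(\varepsilon)=\inf\Big\{\sup\{\|x+\lambda\varepsilon y\|-1:\lambda\in\mathbb C,\ |\lambda|=1\}:x,y\in S_Y\Big\}\qquad(\varepsilon>0),
\]
and $Y$ is \emph{$\mathbb C$-uniformly convex} if $\delta_Y(\varepsilon)>0$ for every $\varepsilon>0$. The following facts are known. In the complex case, $(\mathcal C_0(L),Y)$ has the BPBp for every locally compact Hausdorff space $L$ and every $\mathbb C$-uniformly convex space $Y$, and the complex space $L_1(\mu)$ is $\mathbb C$-uniformly convex for every positive measure $\mu$; hence the complex pair $(c_0,L_1(\mu))$ has the BPBp. In the real case, the norm attaining operators from $c_0$ to $\ell_1$ are dense in $L(c_0,\ell_1)$. The real counterpart of the complex result is posed as an open problem in \cite{problem}, already for the simplest infinite-dimensional pair: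

\medskip
\noindent\emph{Does the pair $(c_0,\ell_1)$ of real Banach spaces have the BPBp?}
\medskip

The complex theorem, the density result and the finite-dimensional case all suggest a positive answer. The answer is negative.

\begin{theorem}\label{thm:main}
Let the scalars be real and $\varepsilon,\eta\in(0,1)$. There is $T\in S_{L(c_0,\ell_1)}$ with $\|Te_0\|>1-\eta$ such that every $S\in S_{L(c_0,\ell_1)}$ with $\|Su_0\|=1$ for some $u_0\in S_{c_0}$ with $\|u_0-e_0\|<1$ satisfies $\|S-T\|>\varepsilon$. Consequently the real pair $(c_0,\ell_1)$ fails the BPBp: for no $\varepsilon\in(0,1)$ does an $\eta(\varepsilon)$ exist.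
\end{theorem}

The same operator can be placed in every pair $(\mathcal C_0(L),L_1(\mu))$ with enough room, and the remaining pairs have the property.

\begin{theorem}\label{thm:class}
Let $L\ne\emptyset$ be a locally compact Hausdorff space and $\mu$ a positive measure with $L_1(\mu)\neq\{0\}$. The real pair $(\mathcal C_0(L),L_1(\mu))$ has the BPBp if and only if $L$ is finite or $\dim L_1(\mu)<\infty$. If $L$ and $\dim L_1(\mu)$ are both infinite, then no $\varepsilon\in(0,1)$ admits an $\eta(\varepsilon)$.
\end{theorem}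

For $(c_0,\ell_1)$ the picture changes as soon as $u_0$ may lie at distance exactly $1$ from $x_0$.

\begin{theorem}\label{thm:threshold}
Let the scalars be real, $0<\eta<\frac1{16}$, $T\in S_{L(c_0,\ell_1)}$, $x_0\in S_{c_0}$ and $\|Tx_0\|>1-\eta$. There are $S\in S_{L(c_0,\ell_1)}$ and $u_0\in S_{c_0}$ with
\[
\|Su_0\|=1,\qquad \|u_0-x_0\|\le1,\qquad \|S-T\|\le4\sqrt{2\eta}+3\eta .
\]
In particular $\eta=\frac1{100}$ works for every $\varepsilon>1$.
\end{theorem}

Together with Theorem~\ref{thm:main}, this places the threshold for $(c_0,\ell_1)$ at $\varepsilon=1$. The value $\varepsilon=1$ itself is not decided here.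

Section~\ref{sec:rigid} shows that an operator attaining its norm near $e_0$ has a matrix with summable entries, and reduces Theorem~\ref{thm:main} to the existence of a finite matrix with three properties. Section~\ref{sec:cube} constructs that matrix. Sections~\ref{sec:class} and~\ref{sec:threshold} prove Theorems~\ref{thm:class} and~\ref{thm:threshold}; Section~\ref{sec:threshold} can be read independently of the others.

\section{Operators that attain their norm near $e_0$}\label{sec:rigid}

\subsection{Complex and real scalars}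

Let $T\colon c_0\to Y$ have norm one and $\|Te_0\|>1-\eta$. Let $x\in B_{c_0}$ with $x(0)=0$, and put $\sigma=Te_0$, $s=Tx$. Then $\|e_0+\lambda x\|\le1$, and so $\|\sigma+\lambda s\|\le1$, for every scalar $\lambda$ of modulus one.

For complex scalars and $\mathbb C$-uniformly convex $Y$ this forces $s$ to be small. If $\|s\|\ge\varepsilon\|\sigma\|$, then $\sigma+\lambda\varepsilon\|\sigma\|\,s/\|s\|$ is a convex combination of $\sigma$ and $\sigma+\lambda s$, so it has norm at most $1$, and $\delta_Y(\varepsilon)\le\|\sigma\|^{-1}-1<\eta/(1-\eta)$. Thus $\|s\|<\varepsilon$ whenever $\eta/(1-\eta)\le\delta_Y(\varepsilon)$, and then the rank-one operator $x\mapsto x(0)\sigma/\|\sigma\|$ attains its norm at $e_0$ and lies within $\eta+\varepsilon$ of $T$. At the point $e_0$, the complex problem is solved by discarding all coordinates but one.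

For real scalars only $\lambda=\pm1$ is available, and $s$ need not be small: in $\ell_1^2$ the vectors $\sigma=(\frac12,\frac12)$ and $s=(\frac12,-\frac12)$ have $\|\sigma\pm s\|=\|\sigma\|=\|s\|=1$, while $\|\sigma+is\|=\sqrt2$. From now on all spaces are real. What the two signs do give is measured by an identity.

\begin{lemma}\label{lem:identity}
For $\sigma,s\in L_1(\mu)$,
\[
\int\big(|s|-|\sigma|\big)^+\,d\mu=\tfrac12\big(\|\sigma+s\|+\|\sigma-s\|\big)-\|\sigma\| .
\]
In particular, if $\|\sigma\|=1$ and $\|\sigma\pm s\|\le1$, then $|s|\le|\sigma|$ almost everywhere.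
\end{lemma}

\begin{proof}
For real $\alpha,\beta$ we have $\frac12(|\alpha+\beta|+|\alpha-\beta|)=\max(|\alpha|,|\beta|)=|\alpha|+(|\beta|-|\alpha|)^+$. Integrate.
\end{proof}

For $T$ as above with $Y=\ell_1$, the lemma gives $\sum_j(|s_j|-|\sigma_j|)^+<\eta$: each vector $Tx$ with $x(0)=0$ lies within $\eta$ of a vector dominated by $|\sigma|$. For an operator that attains its norm at $e_0$ the domination is exact. So $T$ can be corrected at each $x$ separately, and the question is whether the corrections can be made \emph{linear} in $x$. They cannot, because exact domination for all $x$ at once is a much stronger condition than it appears to be. We state it in the generality needed for Theorem~\ref{thm:class}; the reader interested in $(c_0,\ell_1)$ may take $L=\{0,1,2,\dots\}$, $U_i=\{i\}$ and $\varphi_i=e_i$.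

\begin{lemma}\label{lem:rigid}
Let $U_0,\dots,U_n$ be pairwise disjoint subsets of $L$ and let $\varphi_0,\dots,\varphi_n\in\mathcal C_0(L)$ satisfy $0\le\varphi_i\le1$ and $\varphi_i=0$ off $U_i$. Let $S\colon\mathcal C_0(L)\to L_1(\mu)$ and $u_0\in\mathcal C_0(L)$ satisfy $\|S\|=\|u_0\|=\|Su_0\|=1$ and $\|u_0-\varphi_0\|<1$. Then
\[
\int\sum_{i=1}^n|S\varphi_i|\,d\mu\le1 .
\]
\end{lemma}

\begin{proof}
We first replace $u_0$ by a function that vanishes off $U_0$. Let $c=\|u_0-\varphi_0\|<1$, so that $|u_0|\le c$ off $U_0$. Let $u'=\max(-c,\min(c,u_0))\in\mathcal C_0(L)$ and $w=(u_0-u')/(1-c)$. Then $\|u'\|\le c$, $\|w\|\le1$, and $w=0$ wherever $|u_0|\le c$, in particular off $U_0$. From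
\[
1=\|Su_0\|\le\|Su'\|+(1-c)\|Sw\|\le c+(1-c)\|Sw\|
\]
we get $\|Sw\|=1$. (In $c_0$ with $\varphi_0=e_0$ one has $w=e_0$.)

For $x\in\{-1,1\}^n$ let $f_x=\sum_{i=1}^nx_i\varphi_i$. At each point of $L$ at most one of $w,\varphi_1,\dots,\varphi_n$ is nonzero, so $\|w\pm f_x\|\le1$ and $\|Sw\pm Sf_x\|\le1$. By Lemma~\ref{lem:identity}, $|Sf_x|\le|Sw|$ almost everywhere. There are finitely many $x$, so almost everywhere
\[
\sum_{i=1}^n|S\varphi_i|=\max_{x\in\{-1,1\}^n}|Sf_x|\le|Sw| ,
\]
and $\int|Sw|\,d\mu=1$.
\end{proof}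

For $S\colon c_0\to\ell_1$ with matrix $S_{ij}=(Se_i)_j$, the lemma says that $\sum_{i,j\ge1}|S_{ij}|\le1$. The sum of the moduli of the entries of a matrix may be far larger than its norm from $\ell_\infty^n$ to $\ell_1^n$. We look for an operator that nearly attains its norm at $e_0$ and whose block $(T_{ij})_{i,j\ge1}$ is far, in operator norm, from all matrices with entry sum at most $1$.

\subsection{Reduction to a matrix}

A lower bound for $\|T-S\|$ comes from testing on sign vectors: $\|T-S\|\ge\sum_{i,j}(T_{ij}-S_{ij})a_ib_j$ for $a,b\in\{-1,1\}^n$. A single pair $(a,b)$ is useless, because $\sum S_{ij}a_ib_j$ may equal $1$. An average $z$ of matrices $(a_ib_j)$ is still a valid test, and its entries can be uniformly small, in which case it does not see $S$ at all.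

Fix $n,M\in\mathbb N$, a real $n\times n$ matrix $(r_{ij})$ and signs $a_i(m),b_j(m)\in\{-1,1\}$ for $1\le i,j\le n$, $1\le m\le M$. Put $z_{ij}=\frac1M\sum_{m=1}^Ma_i(m)b_j(m)$ and consider, for $\alpha,\delta\ge0$ and $\gamma>0$, the conditions
\begin{itemize}
\item[(a)] $\sum_{j=1}^n\big|\frac1n+\sum_{i=1}^nx_ir_{ij}\big|\le1+\alpha$ for all $x\in[-1,1]^n$;
\item[(b)] $|z_{ij}|\le\delta$ for all $i,j$;
\item[(c)] $\sum_{i,j}r_{ij}z_{ij}\ge\gamma$.
\end{itemize}

\begin{proposition}\label{prop:reduction}
Assume \emph{(a)}, \emph{(b)}, \emph{(c)}. Let $U_i,\varphi_i$ $(0\le i\le n)$ be as in Lemma~\ref{lem:rigid}, with points $t_i\in U_i$ such that $\varphi_i(t_i)=1$, and let $B_1,\dots,B_n$ be pairwise disjoint measurable sets with $0<\mu(B_j)<\infty$. Then there is $T\colon\mathcal C_0(L)\to L_1(\mu)$ with $\|T\|=1$ and $\|T\varphi_0\|\ge\frac1{1+\alpha}$ such that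
\[
\|S-T\|\ge\frac{\gamma}{1+\alpha}-\delta
\]
whenever $\|S\|=\|u_0\|=\|Su_0\|=1$ and $\|u_0-\varphi_0\|<1$.
\end{proposition}

\begin{proof}
Define $V\colon\ell_\infty^{n+1}\to\ell_1^n$ by $(Vx)_j=\frac1nx_0+\sum_{i=1}^nx_ir_{ij}$, and let $v=\|V\|$. For fixed $x_1,\dots,x_n$ the function $x_0\mapsto\|Vx\|$ is convex, so on $[-1,1]$ it is largest at $x_0=\pm1$; the case $x_0=1$ is (a), and $x_0=-1$ reduces to it by $x\mapsto-x$. Hence $v\le1+\alpha$, and $v\ge\|Ve_0\|=1$. Put
\[
Tf=\frac1v\sum_{j=1}^n\Big(\frac1nf(t_0)+\sum_{i=1}^nf(t_i)r_{ij}\Big)\frac{1_{B_j}}{\mu(B_j)} .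
\]
Then $\|Tf\|=\frac1v\|V(f(t_0),\dots,f(t_n))\|$. Every $x\in[-1,1]^{n+1}$ equals $(f(t_0),\dots,f(t_n))$ for $f=\sum_ix_i\varphi_i$, which has norm at most $1$. So $\|T\|=1$, and $\|T\varphi_0\|=\frac1v\ge\frac1{1+\alpha}$.

Let $S,u_0$ be as in the statement. The functions $f_m=\sum_{i=1}^na_i(m)\varphi_i$ and $y_m=\sum_{j=1}^nb_j(m)1_{B_j}$ are bounded by $1$, and $f_m(t_0)=0$, $f_m(t_i)=a_i(m)$. Therefore
\[
\|T-S\|\ge\frac1M\sum_{m=1}^M\int y_m\,(T-S)f_m\,d\mu=\frac1v\sum_{i,j}r_{ij}z_{ij}-\sum_{i=1}^n\int S\varphi_i\cdot\sum_{j=1}^nz_{ij}1_{B_j}\,d\mu .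
\]
The first term is at least $\gamma/(1+\alpha)$ by (c). Since the $B_j$ are disjoint, (b) gives $|\sum_jz_{ij}1_{B_j}|\le\delta$, so the second term has modulus at most $\delta$ by Lemma~\ref{lem:rigid}.
\end{proof}

The three conditions compete. If $\alpha=0$, then $T$ attains its norm at $\varphi_0$, and $S=T$ gives $\gamma\le\delta$. Conditions (b) and (c) force $\sum|r_{ij}|\ge\gamma/\delta$, so the entry sum must be large, while (a) and Lemma~\ref{lem:identity} give $\|(r_{ij})\|_{\ell_\infty^n\to\ell_1^n}\le1+\alpha$, hence $\gamma\le1+\alpha$. The next example, which needs only orthogonality, shows how $\gamma>\delta$ arises once $\alpha>0$.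

\begin{example}\label{ex:hadamard}
Let $n=2^k\ge4$ and let $(h_{ij})$ be the $k$-fold Kronecker power of $\left(\begin{smallmatrix}1&1\\1&-1\end{smallmatrix}\right)$: its entries are signs, its rows are orthogonal, and its first row consists of ones. Fix $c>0$, and put $r_{1j}=0$ and $r_{ij}=cn^{-3/2}h_{ij}$ for $i\ge2$. The entry sum is $c(n-1)/\sqrt n$.

\emph{Condition} (a). We have $\frac1n+\sum_ix_ir_{ij}=\frac1n(1+g_j)$ with $g_j=cn^{-1/2}\sum_{i\ge2}x_ih_{ij}$. Orthogonality of the rows gives $\frac1n\sum_jg_j=0$ and $\frac1n\sum_jg_j^2=\frac{c^2}n\sum_{i\ge2}x_i^2\le c^2$. By the Cauchy--Schwarz inequality $\frac1n\sum_j|1+g_j|\le\sqrt{1+c^2}\le1+c^2/2$.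

\emph{Conditions} (b), (c). Let $a(m)$ run through all of $\{-1,1\}^n$, write $E$ for the average, and let $b_j=\operatorname{sign}X_j$ with $X_j=\sum_{i\ge2}a_ih_{ij}$. Each $X_j$ is distributed as a sum $X$ of $n-1$ independent signs, and $X\ne0$ since $n-1$ is odd. We have $z_{1j}=0$. For $i\ge2$ the number $h_{ij}z_{ij}=E[a_ih_{ij}\operatorname{sign}X_j]$ does not depend on $i$, by symmetry, and these numbers add up to $E|X|$. Now $E|X|\le\sqrt{n-1}$, and H\"older's inequality $EX^2\le(E|X|)^{2/3}(EX^4)^{1/3}$ with $EX^4\le3(n-1)^2$ gives $E|X|\ge\sqrt{(n-1)/3}$. Hence $|z_{ij}|\le1/\sqrt{n-1}$ and $\sum r_{ij}z_{ij}=cE|X|/\sqrt n\ge c/2$.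

So $\alpha=c^2/2$, $\gamma=c/2$ and $\delta\to0$ as $n\to\infty$. By Proposition~\ref{prop:reduction}, if $\eta$ works for some $\varepsilon<c/(2+c^2)$ for the pair $(c_0,\ell_1)$, then $\eta\le c^2/2$.
\end{example}

The example bounds $\eta(\varepsilon)$ by a multiple of $\varepsilon^2$ and does not exclude its existence. To do that we must make $\alpha$ arbitrarily small while $\gamma$ stays fixed. This is possible, with $\gamma$ as close to $1$ as we like.

\begin{proposition}\label{prop:matrix}
For all $\delta,\alpha\in(0,1)$ there are $n,M\in\mathbb N$, a real $n\times n$ matrix $(r_{ij})$ and signs $a_i(m),b_j(m)$ that satisfy \emph{(a)}, \emph{(b)} and \emph{(c)} with $\gamma=1-\delta$.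
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:matrix}]
Choose $\delta,\alpha\in(0,1)$ so small that
\begin{equation}\label{eq:choice}
\frac1{1+\alpha}>1-\eta\qquad\text{and}\qquad\frac{1-\delta}{1+\alpha}-\delta>\varepsilon ;
\end{equation}
both left-hand sides tend to $1$ as $\delta,\alpha\to0$. Apply Proposition~\ref{prop:reduction} to the data of Proposition~\ref{prop:matrix}, with $L=\{0,1,2,\dots\}$, $\mu$ the counting measure on $\{1,2,\dots\}$, $t_i=i$, $U_i=\{i\}$, $\varphi_i=e_i$ and $B_j=\{j\}$. This gives $T$. If $\eta$ worked for $\varepsilon$, there would be $S$ and $u_0$ with $\|u_0-e_0\|<\varepsilon<1$ and $\|S-T\|<\varepsilon$, which the property of $T$ excludes.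
\end{proof}

\begin{remark}\label{rem:distance-one}
The hypothesis $\|u_0-e_0\|<1$ enters only through the truncation in Lemma~\ref{lem:rigid}, and Theorem~\ref{thm:main} is false with $\le1$ in its place. The operator $T$ depends on the coordinates $0,\dots,n$ only, so by convexity and symmetry it attains its own norm at a vector $u_0=e_0+\sum_{i=1}^n\pm e_i$, and $\|u_0-e_0\|=1$.
\end{remark}

\section{A sampled kernel on the discrete cube}\label{sec:cube}

In this section we prove Proposition~\ref{prop:matrix}. Condition (a) says that the functions $g(j)=n\sum_ix_ir_{ij}$ on $\{1,\dots,n\}$ satisfy $\frac1n\sum_j|1+g(j)|\le1+\alpha$. If $g$ has mean zero and $|g|\le1$, this average is exactly $1$; only the values $g<-1$ cost anything. The Cauchy--Schwarz inequality in Example~\ref{ex:hadamard} ignores this. We want a matrix whose values $g$ behave, up to a tiny error in $L_1$, like bounded functions of mean zero, although its entry sum is large.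

\subsection{The odd part of the noise operator}

Let $Q=\{-1,1\}^M$ with the uniform probability, whose expectation we denote by $E$, and let $\|h\|_p$ be the norm of $L_p(Q)$. For $S\subset\{1,\dots,M\}$ put $\chi_S(a)=\prod_{m\in S}a(m)$. Then $\chi_S\chi_{S'}=\chi_{S\triangle S'}$ and $E\chi_S=0$ for $S\ne\emptyset$, so the $2^M$ functions $\chi_S$ form an orthonormal basis of $L_2(Q)$, and $h=\sum_S\hat h(S)\chi_S$ with $\hat h(S)=E[h\chi_S]$. Let $W_q=\operatorname{span}\{\chi_S:|S|\le q\}$ be the space of polynomials of degree at most $q$, and $\langle a,b\rangle=\frac1M\sum_ma(m)b(m)$.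

For $|r|\le1$ the noise operator is $N_rh=\sum_Sr^{|S|}\hat h(S)\chi_S$. It has the form $(N_rh)(b)=E_a[h(a)K_r(a,b)]$ with
\[
K_r(a,b)=\sum_Sr^{|S|}\chi_S(a)\chi_S(b)=\prod_{m=1}^M\big(1+r\,a(m)b(m)\big).
\]
Since $K_r\ge0$ and $E_aK_r(a,b)=1$, we have $\|N_rh\|_\infty\le\|h\|_\infty$. We need a contraction whose values have mean zero. Subtracting the mean from $N_r$ only gives the bound $2\|h\|_\infty$; taking the odd part in $r$ removes the constant term at no cost. Fix $\rho\in(0,1)$ and $d\ge1$, and put
\[
Hh=\tfrac12(N_\rho h-N_{-\rho}h)=\sum_{|S|\text{ odd}}\rho^{|S|}\hat h(S)\chi_S,\qquad H_dh=\sum_{|S|\text{ odd},\ |S|\le d}\rho^{|S|}\hat h(S)\chi_S .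
\]
The kernel of $H_d$ is
\[
k_d(a,b)=\sum_{|S|\text{ odd},\ |S|\le d}\rho^{|S|}\chi_S(a)\chi_S(b),\qquad (H_dh)(b)=E_a[h(a)k_d(a,b)] .
\]

\begin{lemma}\label{lem:H}
If $\kappa\ge0$ and $\|h\|_\infty\le1+\kappa$, then $E|1+H_dh|\le1+2\kappa+(1+\kappa)\rho^{d+1}$.
\end{lemma}

\begin{proof}
Let $g=Hh$. Then $\|g\|_\infty\le1+\kappa$ and $Eg=0$. We have $|1+g|\le1+g+2\kappa$: this is trivial where $1+g\ge0$, and where $-\kappa\le1+g<0$ the left side is at most $\kappa$ and the right side at least $\kappa$. Hence $E|1+g|\le1+2\kappa$. By orthonormality,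
\[
\|g-H_dh\|_1\le\|g-H_dh\|_2\le\rho^{d+1}\Big(\sum_S\hat h(S)^2\Big)^{1/2}=\rho^{d+1}\|h\|_2\le(1+\kappa)\rho^{d+1}.\qedhere
\]
\end{proof}

Given points $a_1,\dots,a_n,b_1,\dots,b_n\in Q$, we use their coordinates as the signs $a_i(m),b_j(m)$, so that $z_{ij}=\langle a_i,b_j\rangle$, and we set
\begin{equation}\label{eq:r}
r_{ij}=n^{-2}k_d(a_i,b_j).
\end{equation}
With $A_U=\frac1n\sum_i\chi_U(a_i)$ and $B_U=\frac1n\sum_j\chi_U(b_j)$, the relation $\chi_S(a)\,a(m)=\chi_{S\triangle\{m\}}(a)$ gives
\begin{equation}\label{eq:corr}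
\sum_{i,j}r_{ij}z_{ij}=\frac1M\sum_{m=1}^M\ \sum_{|S|\text{ odd},\ |S|\le d}\rho^{|S|}A_{S\triangle\{m\}}B_{S\triangle\{m\}} .
\end{equation}
For each $m$ the term $S=\{m\}$ contributes $\rho A_\emptyset B_\emptyset=\rho$.

\subsection{Why the whole cube fails and a sample succeeds}

Let first $(a_i)$ and $(b_j)$ both enumerate $Q$, so $n=2^M$. Then $A_U=B_U=0$ for $U\neq\emptyset$, and \eqref{eq:corr} gives (c) with $\gamma=\rho$. For $x\in[-1,1]^n$ let $h(a_i)=x_i$; then $\sum_ix_ir_{ij}=\frac1n(H_dh)(b_j)$, and Lemma~\ref{lem:H} with $\kappa=0$ gives (a) with $\alpha=\rho^{d+1}$. So $\gamma$ is fixed and $\alpha\to0$ as $d\to\infty$. Condition (b), however, holds only with $\delta=1$, since $\langle a,a\rangle=1$. For $M=d=1$ one sees this at once: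
\[
r=\frac\rho4\begin{pmatrix}1&-1\\-1&1\end{pmatrix},\qquad z=\begin{pmatrix}1&-1\\-1&1\end{pmatrix},\qquad \sum r_{ij}z_{ij}=\rho=\sum|r_{ij}| .
\]
No other test matrix can help on the whole cube. The proof of Lemma~\ref{lem:H} shows that $H_d$ is within $\rho^{d+1}$ of $H$ as an operator from $L_\infty(Q)$ to $L_1(Q)$, and $(x_0,h)\mapsto x_0+Hh$ has norm one and attains it at $(1,0)$.

The kernel $\frac12(K_\rho-K_{-\rho})$ of $H$ has $L_1$ norm at most $1$, and it correlates with $\langle a,b\rangle$ because of where it lives. Under the probability on $Q\times Q$ with density $K_{\pm\rho}$, the products $a(m)b(m)$ are independent with mean $\pm\rho$, so for large $M$ the mass sits on pairs with $\langle a,b\rangle\approx\pm\rho$. Such pairs are exponentially rare for the uniform probability. A random sample of size polynomial in $M$ contains none of them, which gives (b) and removes the approximant $H$. The kernel $k_d$ survives the sampling: it is a polynomial of bounded degree in each variable, such polynomials form a space of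 dimension polynomial in $M$, and a sample of polynomial size reproduces the $L_1$ norm on the whole space. This is the purpose of the truncation.

We use two standard facts. \emph{Hoeffding's inequality}: if $X_1,\dots,X_N$ are independent with values in an interval of length $\ell$ and $\bar X$ is their mean, then $P(|\bar X-E\bar X|>t)\le2\exp(-2Nt^2/\ell^2)$. \emph{Nets}: the unit sphere of a $D$-dimensional normed space contains a set $\Lambda$ of at most $(1+2/\theta)^D$ points such that every point of the sphere is within $\theta$ of $\Lambda$.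

Let
\[
D=\dim W_{d+1},\qquad \kappa=1/D,\qquad n=D^6 .
\]
We have $M+1\le D\le(M+1)^{d+1}$, since every set of at most $d+1$ indices is obtained from a sequence in $\{0,1,\dots,M\}^{d+1}$ by deleting the zeros.

\begin{lemma}\label{lem:sample}
Let $d\ge1$ and $\delta\in(0,1)$. For all large $M$ there are $a_1,\dots,a_n,b_1,\dots,b_n\in Q$ such that
\begin{itemize}
\item[(i)] $|\langle a_i,b_j\rangle|\le\delta$ for all $i,j$;
\item[(ii)] $\big|\frac1n\sum_i|p(a_i)|-E|p|\big|\le\kappa E|p|$ for all $p\in W_{d+1}$, and the same holds for $(b_j)$;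
\item[(iii)] $|A_U|\le\kappa$ and $|B_U|\le\kappa$ whenever $1\le|U|\le d+1$.
\end{itemize}
\end{lemma}

\begin{proof}
Property (iii) is (ii) for $p=1+\chi_U\in W_{d+1}$, which is nonnegative with $E|p|=1$. To obtain (i) and (ii), choose the $2n$ points independently and uniformly in $Q$. We show that both failure probabilities tend to $0$ as $M\to\infty$.

(i) Each $\langle a_i,b_j\rangle$ is the mean of $M$ independent uniform signs. By Hoeffding's inequality with $\ell=2$ and a union bound, (i) fails with probability at most $2n^2e^{-M\delta^2/2}$. This tends to $0$ because $n\le(M+1)^{6(d+1)}$. Here the sample has to be small.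

(ii) Since $|\hat p(S)|\le E|p|$, every $p\in W_{d+1}$ satisfies
\begin{equation}\label{eq:sup}
\|p\|_\infty\le\sum_{|S|\le d+1}|\hat p(S)|\le D\,\|p\|_1 .
\end{equation}
Let $\theta=1/(4D^2)$ and let $\Lambda$ be a $\theta$-net of the unit sphere of $(W_{d+1},\|\cdot\|_1)$ with at most $(1+8D^2)^D$ points. For $p'\in\Lambda$ the independent variables $|p'(a_i)|$ take values in $[0,D]$ and have expectation $1$, so their mean differs from $1$ by more than $\kappa/2$ with probability at most $2\exp(-n\kappa^2/(2D^2))=2e^{-D^2/2}$. Suppose that no such deviation occurs for any $p'\in\Lambda$. Given $p$ with $\|p\|_1=1$, take $p'\in\Lambda$ with $\|p-p'\|_1\le\theta$. By \eqref{eq:sup}, $\|p-p'\|_\infty\le D\theta=\kappa/4$, so $\frac1n\sum_i|p(a_i)|$ differs from $1$ by at most $\frac\kappa2+\frac\kappa4\le\kappa$. Homogeneity gives (ii) for all $p$. For the two families together the failure probability is at most $4(1+8D^2)^De^{-D^2/2}$, which tends to $0$ since $D\to\infty$ and $D\log(1+8D^2)=o(D^2)$. Here the sample has to be large,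 and $n=D^6$ meets both demands.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:matrix}}

\begin{proof}
Let $\rho=1-\delta/2$ and choose $d\ge1$ with $\rho^{d+1}<\alpha$. For $M$ large take the points of Lemma~\ref{lem:sample} and define $r_{ij}$ by \eqref{eq:r}. Condition (b) is (i).

\emph{Condition} (c). Fix $m$. In \eqref{eq:corr}, every $S\ne\{m\}$ has $1\le|S\triangle\{m\}|\le d+1$, so its term has modulus at most $\kappa^2$ by (iii), and there are at most $D$ such terms. (This is why degree $d+1$ appears in the lemma.) Hence $\sum r_{ij}z_{ij}\ge\rho-D\kappa^2=1-\frac\delta2-\frac1D\ge1-\delta$ once $D\ge2/\delta$.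

\emph{Condition} (a). Let $x\in[-1,1]^n$. On the whole cube $x$ was itself a bounded function $h$ on $Q$. Now it is given on the sample only, and the measure $\frac1n\sum_ix_i\delta_{a_i}$ has a huge density with respect to the uniform probability. But $k_d(\cdot,b)$ lies in $W_d$, so only the action of this measure on $W_d$ matters. Put $\varphi(p)=\frac1n\sum_ix_ip(a_i)$ for $p\in W_d$. By (ii), $|\varphi(p)|\le\frac1n\sum_i|p(a_i)|\le(1+\kappa)\|p\|_1$. By the Hahn--Banach theorem $\varphi$ extends to $L_1(Q)$ with the same bound, so there is $h\colon Q\to\mathbb R$ with $\|h\|_\infty\le1+\kappa$ and $\varphi(p)=E[hp]$ for all $p\in W_d$. Then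
\[
\sum_ix_ir_{ij}=\frac1n\varphi\big(k_d(\cdot,b_j)\big)=\frac1n(H_dh)(b_j).
\]
The function $1+H_dh$ belongs to $W_d$, so (ii) for $(b_j)$ and Lemma~\ref{lem:H} give
\[
\sum_j\Big|\frac1n+\sum_ix_ir_{ij}\Big|=\frac1n\sum_j\big|1+(H_dh)(b_j)\big|\le(1+\kappa)\big(1+2\kappa+(1+\kappa)\rho^{d+1}\big).
\]
The bound does not depend on $x$. As $M\to\infty$ we have $\kappa\to0$, and it tends to $1+\rho^{d+1}<1+\alpha$. So (a) holds for large $M$.
\end{proof}

The bounded function $Hh$ is used only on $Q$, inside Lemma~\ref{lem:H}, and the function $h$ is chosen separately for each $x$, with no linearity. This is the point at which the corrections of Section~\ref{sec:rigid} exist one vector at a time. The value of $\rho$ plays two roles: $\rho<1$ makes $\alpha$ small, and $\rho$ close to $1$ makes the failure reach every $\varepsilon<1$.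

\section{The pairs $(\mathcal C_0(L),L_1(\mu))$}\label{sec:class}

We prove Theorem~\ref{thm:class}. The dimension of $L_1(\mu)$ enters through the following fact.

\begin{lemma}\label{lem:L1}
Let $L_1(\mu)\ne\{0\}$. If $\dim L_1(\mu)=\infty$, then for every $n$ there are $n$ pairwise disjoint measurable sets of finite positive measure. If $\dim L_1(\mu)<\infty$, then $L_1(\mu)$ is isometric to $\ell_1^m$ for some $m\ge1$.
\end{lemma}

\begin{proof}
Let $m$ be the supremum of the sizes of families of pairwise disjoint sets of finite positive measure. The indicators of such sets are linearly independent, so $m\le\dim L_1(\mu)$. It suffices to show that $L_1(\mu)$ is isometric to $\ell_1^m$ when $m<\infty$. Let $B_1,\dots,B_m$ be a family of maximal size and $f\in L_1(\mu)$. By maximality, a set of finite measure disjoint from all $B_j$ is null; applied to $\{|f|>1/k\}\setminus\bigcup_jB_j$, this shows that $f=0$ almost everywhere off $\bigcup_jB_j$. Again by maximality, a measurable subset of $B_j$ has measure $0$ or $\mu(B_j)$. So the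 nondecreasing function $t\mapsto\mu(B_j\cap\{f\le t\})$, whose limits at $\mp\infty$ are $0$ and $\mu(B_j)$, jumps at a single point $c_j$, and $f=c_j$ almost everywhere on $B_j$. Thus $y\mapsto\sum_jy_j1_{B_j}/\mu(B_j)$ is an isometry of $\ell_1^m$ onto $L_1(\mu)$.
\end{proof}

\subsection{Both infinite}

Let $\varepsilon,\eta\in(0,1)$, choose $\delta,\alpha$ as in \eqref{eq:choice} and take the data of Proposition~\ref{prop:matrix}. Since $L$ is infinite and Hausdorff, there are distinct points $t_0,\dots,t_n$ with pairwise disjoint open neighborhoods $U_i$. Urysohn's lemma for locally compact spaces gives continuous functions $\varphi_i$ with compact support in $U_i$, $0\le\varphi_i\le1$ and $\varphi_i(t_i)=1$. Lemma~\ref{lem:L1} gives $B_1,\dots,B_n$. By Proposition~\ref{prop:reduction} there is $T$ with $\|T\|=1$, $\|T\varphi_0\|>1-\eta$ and $\|S-T\|>\varepsilon$ for every norm-one $S$ attaining its norm at a point within distance less than $1$ of $\varphi_0$. As $\|\varphi_0\|=1$, the number $\eta$ does not work for $\varepsilon$.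

\subsection{Finite-dimensional range}

A Banach space $Y$ has Lindenstrauss' \emph{property $\beta$} if there are families $(y_s)\subset S_Y$, $(y_s^*)\subset S_{Y^*}$ and a number $\tau<1$ such that $y_s^*(y_s)=1$, $|y_{s'}^*(y_s)|\le\tau$ for $s'\ne s$, and $\|y\|=\sup_s|y_s^*(y)|$ for all $y\in Y$. By \cite[Theorem~2.2]{AAGM}, if $Y$ has property $\beta$, then $(X,Y)$ has the BPBp for every Banach space $X$. In view of Lemma~\ref{lem:L1} it remains to check property $\beta$ for $\ell_1^m$. Let $s$ range over the vectors in $\{-1,1\}^m$ with $s_1=1$, and put $y_s^*(y)=s\cdot y$ and $y_s=s/m$. Then $\|y\|_1=\max_s|s\cdot y|$, because every sign vector or its negative is in the family, and $y_s^*(y_s)=1=\|y_s\|_1$. For $m=1$ there is only one index. For $m\ge2$, two different indices $s,s'$ agree in $k$ coordinates with $1\le k\le m-1$, so $|y_{s'}^*(y_s)|=|2k-m|/m\le1-\frac2m$.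

\subsection{Finite $L$}

Now $\mathcal C_0(L)=\ell_\infty^n$, with unit vectors $e_1,\dots,e_n$. That $(\ell_\infty^n,L_1(\mu))$ has the BPBp is known and due to Acosta and D\'avila; we give a short proof. It imitates the compactness argument of Section~\ref{sec:intro}. The unit sphere of $L(\ell_\infty^n,L_1(\mu))$ is not compact in general, but the norms $\|Te\|$ for $e\in\{-1,0,1\}^n$, which are all that matters, depend on finitely many parameters, and these parameters can be adjusted by a small perturbation of $T$.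

Suppose that no $\eta$ works for some $\varepsilon$, which we may take in $(0,1)$. Then there are $T_k$ and $x_k$ of norm one with $\|T_kx_k\|\to1$ that admit no pair $(S,u_0)$ as in Definition~\ref{def:bpb}. These properties pass to subsequences.

\emph{Step 1: a fixed vector $c$.} Let $\varepsilon'=\varepsilon/2$. After passing to a subsequence, the nonempty set $A=\{i:|x_k(i)|>1-\varepsilon'\}$ and the signs $s_i=\operatorname{sign}x_k(i)$, $i\in A$, do not depend on $k$. Let $c=\sum_{i\in A}s_ie_i\in\{-1,0,1\}^n$, and let $u_k$ equal $c$ on $A$ and $x_k$ off $A$. Then $\|u_k\|=1$ and $\|u_k-x_k\|\le\varepsilon'<\varepsilon$. We claim: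
\begin{itemize}
\item[(1)] $\|T_kc\|\to1$;
\item[(2)] if $\|S\|=1=\|Sc\|$, then $\|Su_k\|=1$.
\end{itemize}
For (1), write $x_k=\varepsilon'c+(1-\varepsilon')w_k$. Off $A$ we have $|w_k(i)|=|x_k(i)|/(1-\varepsilon')\le1$, and on $A$ we have $(1-\varepsilon')s_iw_k(i)=|x_k(i)|-\varepsilon'\in(0,1-\varepsilon']$ because $\varepsilon'<\frac12$. So $\|w_k\|\le1$ and $\|T_kx_k\|\le\varepsilon'\|T_kc\|+1-\varepsilon'$, which gives (1). For (2), the vector $2c-u_k$ equals $c$ on $A$ and $-x_k$ off $A$, so it has norm one, and $1=\|Sc\|\le\frac12\|Su_k\|+\frac12\|S(2c-u_k)\|\le\frac12\|Su_k\|+\frac12$. It remains to find $S_k$ with $\|S_k\|=1=\|S_kc\|$ and $\|S_k-T_k\|\to0$.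

\emph{Step 2: cones.} Write $T_kx=x\cdot F_k$ with $F_k=(T_ke_1,\dots,T_ke_n)$, a measurable function with values in $\mathbb R^n$. We have $\|T_ke\|=\int|e\cdot F_k|\,d\mu$, and we cut $\mathbb R^n$ into pieces on which all the functions $v\mapsto|e\cdot v|$ are linear. Let $\mathcal E=\{-1,0,1\}^n$. For $\tau\colon\mathcal E\to\{-1,1\}$ let $\Gamma_\tau=\{v:\tau(e)\,e\cdot v\ge0\text{ for all }e\in\mathcal E\}$. These finitely many cones cover $\mathbb R^n$. By the Minkowski--Weyl theorem each $\Gamma_\tau$ is the set of nonnegative combinations of finitely many vectors, and by Carath\'eodory's theorem for cones each of its points is a nonnegative combination of a linearly independent subfamily of these vectors. Hence $\mathbb R^n=Q_1\cup\dots\cup Q_N$, where $Q_s$ is the closed cone generated by linearly independent vectors $q_{sr}$, $1\le r\le n_s$, all lying in one $\Gamma_\tau$. For every $e\in\mathcal E$ and every $s$, the numbers $e\cdot q_{sr}$ are all $\ge0$ or all $\le0$, and so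
\begin{equation}\label{eq:linear}
\Big|e\cdot\sum_rc_rq_{sr}\Big|=\sum_rc_r\,|e\cdot q_{sr}|\qquad(c_r\ge0,\ e\in\mathcal E).
\end{equation}

\emph{Step 3: the parameters.} The sets $\Omega_s^k=F_k^{-1}\big(Q_s\setminus\bigcup_{s'<s}Q_{s'}\big)$, $1\le s\le N$, form a measurable partition of the measure space. On $\Omega_s^k$ write $F_k=\sum_rc_{sr}^kq_{sr}$ with $c_{sr}^k\ge0$; by linear independence the coefficients are linear functions of $F_k$, hence measurable. Put $C_{sr}^k=\int_{\Omega_s^k}c_{sr}^k\,d\mu$. By \eqref{eq:linear},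
\begin{equation}\label{eq:norms}
\|T_ke\|=\sum_{s,r}C_{sr}^k\,|e\cdot q_{sr}|\qquad(e\in\mathcal E).
\end{equation}
Summing over $e=e_1,\dots,e_n$ gives $\sum_{s,r}C_{sr}^k\|q_{sr}\|_1\le n$, so the numbers $C_{sr}^k$ are bounded. Pass to a subsequence along which $C_{sr}^k\to C_{sr}$ for all $(s,r)$ and the set $P=\{(s,r):C_{sr}^k>0\}$ does not depend on $k$. For $(s,r)\notin P$ we have $C_{sr}=0$ and $c_{sr}^k=0$ almost everywhere on $\Omega_s^k$.

\emph{Step 4: rescaling.} Define
\[
F_k'=\sum_{r:\,(s,r)\in P}\frac{C_{sr}}{C_{sr}^k}\,c_{sr}^k\,q_{sr}\quad\text{on }\Omega_s^k,\qquad S_kx=x\cdot F_k' .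
\]
The coefficients are nonnegative, so \eqref{eq:linear} and \eqref{eq:norms} give $\|S_ke\|=\sum_{s,r}C_{sr}|e\cdot q_{sr}|=\lim_l\|T_le\|$ for $e\in\mathcal E$. The norm of an operator on $\ell_\infty^n$ is the maximum over the finitely many sign vectors, so $\|S_k\|=\lim_l\|T_l\|=1$, and $\|S_kc\|=1$ by (1). Finally,
\[
\|S_k-T_k\|\le\int\|F_k'-F_k\|_1\,d\mu\le\sum_{(s,r)\in P}\Big|\frac{C_{sr}}{C_{sr}^k}-1\Big|\,C_{sr}^k\|q_{sr}\|_1=\sum_{(s,r)\in P}|C_{sr}-C_{sr}^k|\,\|q_{sr}\|_1\to0 .
\]
By (2), the pair $(S_k,u_k)$ serves $(T_k,x_k)$ for large $k$, a contradiction. This completes the proof of Theorem~\ref{thm:class}.\qed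

\section{The threshold $\varepsilon=1$}\label{sec:threshold}

If $x_0\ge0$, the vector $u_0=\sum_{i<N}e_i$ is within distance $1$ of $x_0$. In its first $N$ coordinates it is a vertex of the cube, so there are no free coordinates $x$ with $\|u_0\pm x\|\le1$ and the obstruction of Lemma~\ref{lem:rigid} disappears. The core of Theorem~\ref{thm:threshold} is a dimension-free estimate for matrices that nearly attain their norm at a vertex.

For real $N\times N$ matrices let $\langle w,d\rangle=\sum_{i,j}w_{ij}d_{ij}$, let $u\otimes v=(u_iv_j)$, and let $J=\mathbf 1\otimes\mathbf 1$ be the matrix of ones. Put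
\[
\|w\|=\max\{\langle w,u\otimes v\rangle:u,v\in\{-1,1\}^N\},\qquad \pi(d)=\max\{\langle w,d\rangle:\|w\|\le1\}.
\]
The first is the norm of the operator $\ell_\infty^N\to\ell_1^N$, $x\mapsto(\sum_ix_iw_{ij})_j$, and $\pi$ is the dual norm. The unit ball of $\|\cdot\|$ is the polar of $G=\operatorname{conv}\{u\otimes v:u,v\in\{-1,1\}^N\}$, so by the bipolar theorem $G$ is the unit ball of $\pi$. Let $\circ$ denote the entrywise product. Since $(u\otimes v)\circ(u'\otimes v')=(u\circ u')\otimes(v\circ v')$, the set $G$ is closed under $\circ$, and therefore $\pi(d\circ d')\le\pi(d)\pi(d')$.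

\begin{proposition}\label{prop:vertex}
If $\|w\|\le1$, $0<\eta\le1$ and $\sum_{i,j}w_{ij}\ge1-\eta$, then there is $w'$ with $\|w'\|=\sum_{i,j}w'_{ij}$ and $\|w-w'\|\le2\sqrt\eta$.
\end{proposition}

\begin{proof}
Put $\kappa_{u,v}=J-u\otimes v$ and $K=\{w':\langle w',\kappa_{u,v}\rangle\ge0\text{ for all }u,v\in\{-1,1\}^N\}$. This is a closed convex cone, and $w'\in K$ means that the maximum defining $\|w'\|$ is attained at $u=v=\mathbf 1$, that is, $\|w'\|=\sum w'_{ij}$. The distance $\Delta$ from $w$ to $K$ is attained, so we must show $\Delta\le2\sqrt\eta$. Let $\Delta>0$.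

\emph{Duality.} Separate $K$ from the open ball of radius $\Delta$ about $w$: there is $d$ with $\pi(d)=1$ and $\langle y,d\rangle\le\langle w',d\rangle$ for all $y$ in the ball and $w'\in K$. Taking $w'=0$ and the supremum over $y$ gives $\langle w,d\rangle+\Delta\le0$. Since $K$ is a cone and $\langle\cdot,d\rangle$ is bounded below on it, $\langle w',d\rangle\ge0$ on $K$. By Farkas' lemma (a linear inequality implied by finitely many homogeneous linear inequalities is a nonnegative combination of them), $d=\sum_k\lambda_k\kappa_{u_k,v_k}$ with $\lambda_k\ge0$.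

The hypothesis gives $\langle w,J-g\rangle\ge(1-\eta)-1=-\eta$ for every $g\in G$. Applied to each $u_k\otimes v_k$, it yields $\Delta\le-\langle w,d\rangle\le\eta\sum_k\lambda_k$, but we have no bound on $\sum_k\lambda_k$ independent of $N$. Instead we look for one element $g\in G$ with $J-g\approx td$. As $G$ is closed under products, the entrywise exponential is the candidate.

\emph{The exponential.} Let $t=\sqrt\eta\le1$ and $g=e^{-td}$, formed entrywise. For $s=\pm1$ and $\lambda\ge0$ we have $e^{-t\lambda(1-s)}=(1-q)+qs$ with $q=\frac12(1-e^{-2t\lambda})\in[0,\frac12]$: both sides equal $1$ for $s=1$ and $e^{-2t\lambda}$ for $s=-1$. Hence $g$ is the entrywise product of the matrices $(1-q_k)J+q_k\,u_k\otimes v_k\in G$, so $g\in G$ and $\langle w,J-g\rangle\ge-\eta$. On the other hand $g-J+td=\sum_{l\ge2}(-t)^ld^{\circ l}/l!$, and submultiplicativity with $\pi(d)=1$ gives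
\[
\pi(g-J+td)\le\sum_{l\ge2}\frac{t^l}{l!}\le(e-2)t^2\le t^2 .
\]
Writing $td=(J-g)+(g-J+td)$, we obtain $t\langle w,d\rangle\ge-\eta-t^2$, and so $\Delta\le-\langle w,d\rangle\le(\eta+t^2)/t=2\sqrt\eta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:threshold}]
In this proof we index both $c_0$ and $\ell_1$ by $1,2,\dots$. Changing the signs of coordinates is an isometry of $c_0$ and of $\ell_1$, so we may assume $x_0\ge0$ and $Tx_0\ge0$.

\emph{Moving to the vertex.} The functional $x\mapsto\sum_j(Tx)_j$ on $c_0$ has norm at most $1$, so $\alpha_i=\sum_j(Te_i)_j$ satisfies $\sum_i|\alpha_i|\le1$, and $\sum_i\alpha_ix_0(i)=\|Tx_0\|>1-\eta$. Thus $\sum_i(|\alpha_i|-\alpha_ix_0(i))<\eta$, where all terms are nonnegative and a term with $\alpha_i<0$ is at least $|\alpha_i|$. Hence $\sum_i\alpha_i^-<\eta$ and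
\[
\sum_i\alpha_i=\sum_i\alpha_i^+-\sum_i\alpha_i^->\sum_i\alpha_i^+x_0(i)-\eta\ge\sum_i\alpha_ix_0(i)-\eta>1-2\eta .
\]

\emph{Reduction to a finite matrix.} By Pitt's theorem every bounded operator from $c_0$ to $\ell_1$ is compact. Let $P_N$ be the projection onto the first $N$ coordinates, in $c_0$ and in $\ell_1$. In $\ell_1$ the projections $P_N$ have norm one and converge pointwise to the identity, hence uniformly on compact sets. So $\|T-P_NT\|\to0$, and, since $T^*\colon\ell_\infty\to\ell_1$ is compact too, $\|T-TP_N\|=\|T^*-P_NT^*\|\to0$. Therefore $\|T-P_NTP_N\|\to0$. Let $w_{ij}=(Te_i)_j$ for $i,j\le N$ and $u_0=\sum_{i\le N}e_i$. Then $\|w\|=\|P_NTP_N\|\le1$, and $\sum_{i,j\le N}w_{ij}$ differs from $\sum_{i\le N}\alpha_i$ by at most $\|(T-P_NT)u_0\|\le\|T-P_NT\|$, so it tends to $\sum_i\alpha_i$. Fix $N$ with $\|T-P_NTP_N\|\le\eta$ and $\sum w_{ij}\ge1-2\eta$.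

\emph{Conclusion.} Proposition~\ref{prop:vertex} with $2\eta$ in place of $\eta$ gives $w'$ with $\|w-w'\|\le2\sqrt{2\eta}$ and $\|w'\|=\sum w'_{ij}$. Since $1-2\eta\le\|w\|\le1$,
\[
1-2\eta-2\sqrt{2\eta}\le\|w'\|\le1+2\sqrt{2\eta},
\]
and the lower bound exceeds $1-\frac18-\frac1{\sqrt2}>0$ because $\eta<\frac1{16}$. Let $S$ be the operator with matrix $w'/\|w'\|$ in the first $N$ coordinates and zero elsewhere. Then $\|S\|=1$ and $\|Su_0\|\ge\sum_j(Su_0)_j=\sum w'_{ij}/\|w'\|=1$. Both $u_0$ and $x_0$ have coordinates in $[0,1]$, so $\|u_0-x_0\|\le1$. Finally,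
\[
\|S-T\|\le\big|1-\|w'\|\big|+\|w'-w\|+\eta\le\big(2\eta+2\sqrt{2\eta}\big)+2\sqrt{2\eta}+\eta=4\sqrt{2\eta}+3\eta .
\]
For $\eta=\frac1{100}$ the right side is less than $0.6$, so $\|S-T\|<\varepsilon$ and $\|u_0-x_0\|\le1<\varepsilon$ for every $\varepsilon>1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AAGM}
Acosta, Aron, Garc\'{\i}a and Maestre, J. Funct. Anal. 254 (2008).

\bibitem{problem}
\emph{On the Bishop-Phelps-Bollob\'as property},
\texttt{https://www.impan.pl/shop/en/publication/\allowbreak transaction/download/product/113359}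

\end{thebibliography}
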